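# Convex hulls in three dimensions with $n\lg h+O(n\lg^{2/3}h)$ tests

## 1. Points, facets and tests

Throughout, $\lg$ is the base-2 logarithm, $O(\cdot)$ hides absolute constants, and $P\subset\mathbb R^3$ is a set of $n\ge 4$ distinct points.

**Definition (general position).** $P$ is in general position if no four of its points are coplanar. Then no three are collinear either, since a line through three points and any fourth point lie in a common plane.

*Example.* Our running example is
$$o=(0,0,0),\quad q=(0,1,0),\quad s=(-2,1,1),\quad t=(2,1,1),\quad p=(0,2,3).$$
The planes of the triples of $\{o,q,s,t\}$ are $oqs:\ x=-2z$, $oqt:\ x=2z$, $ost:\ y=z$ and $qst:\ y=1$. In each case the fourth point of $\{o,q,s,t\}$ is off the plane, and $p$ is off all four planes. So the five points are in general position. The eight vertices of a cube are not.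

**Definition (hull, facets, output size).** In general position every facet of $\mathrm{conv}(P)$ is a triangle with vertices in $P$. Computing the hull means outputting the set of these triangles, as triples of input points. The output size $h$ is the number of vertices of $\mathrm{conv}(P)$. By Euler's formula there are $2h-4$ facets and $3h-6$ edges.

*Example.* For the five points above, $h=5$ and the six facets are $oqs,oqt,osp,otp,qsp,qtp$. Section 2 verifies this by hand.

**Definition (test).** A test is a comparison of two input coordinates, or the evaluation of the sign of a fixed polynomial of constant degree in the coordinates of a constant number of input points. The basic one is the orientation test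
$$\mathrm{or}(a,b,c,d)=\operatorname{sgn}\det(b-a,\;c-a,\;d-a).$$

*Example.* $\mathrm{or}(o,q,s,p)$ is the sign of the determinant with rows $(0,1,0),(-2,1,1),(0,2,3)$, which is $6$. So the outcome is $+1$.

**Definition (cost).** The cost of an algorithm is the number of tests it performs; everything else is free. For a randomized algorithm the cost is the expected number of tests, and bounds must hold for every input.

*Example.* Finding the largest $x$-coordinate costs $n-1$ tests. Computing the best search tree for a fixed list of known facets costs nothing.

**Definition (the bound).** "$n\lg h+o(n\lg h)$ tests" means: at most $n\lg h+n f(h)$ tests on every input, for some function $f$ with $f(h)/\lg h\to0$ as $h\to\infty$.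

*Example.* $f(h)=100\lg^{2/3}h$ qualifies; $f(h)=\frac1{100}\lg h$ does not.

The question, taken from "On Constant Factors in Comparison-Based Geometric Algorithms and Data Structures" (http://tmc.web.engr.illinois.edu/comp.pdf), is now:

*Is there an algorithm for 3D convex hulls that uses $n\lg h+o(n\lg h)$ comparisons or predicate tests?*

The answer is yes, and the constant $1$ in front of $n\lg h$ is best possible.

**Theorem 1.** There is a randomized algorithm, always correct, which on every input computes the facets of $\mathrm{conv}(P)$ with expected number of tests at most $n\lg h+O(n\lg^{2/3}h)$. Each test is a coordinate comparison or the sign of one of finitely many fixed polynomials in the coordinates of at most 9 input points.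

**Theorem 2.** Let $\Phi$ be a fixed finite family of polynomials, each of degree $\le d$ in the coordinates of $\le b$ points. Let an always correct (possibly randomized) algorithm use only tests that return the sign of a member of $\Phi$ at input points (coordinate comparisons included in $\Phi$). Then for all $4\le h\le n$ some general-position input with $n$ points and $h$ hull vertices needs at least $n\lg h-O_{b,d}(n\lg\lg h)$ expected tests.

Theorem 1 alone answers the question, with $f(h)=O(\lg^{2/3}h)$. If $n$ is below an absolute constant, evaluating all orientations costs $O(1)$ tests and determines the output; so in the proof of Theorem 1 we assume $n$ large.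

## 2. Four points, five points, and hulls with few vertices

*Four points.* The output is all four triples, and no test is needed.

*Five points.* There is, up to scaling, exactly one affine dependency $\sum\lambda_ix_i=0$, $\sum\lambda_i=0$. By Cramer's rule $|\lambda_i|$ is proportional to the absolute value of the determinant of the other four points, so no $\lambda_i$ vanishes, and five orientation tests give all signs. If the signs split $1|4$, one point lies inside the tetrahedron of the others, $h=4$, and the output is known. If they split $2|3$, write
$$\lambda_aa+\lambda_bb=\mu_cc+\mu_dd+\mu_ee,\qquad \lambda_a+\lambda_b=\mu_c+\mu_d+\mu_e,$$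
with positive coefficients. An affine function $\ell$ vanishing on $a,c,d$ satisfies $\lambda_b\ell(b)=\mu_e\ell(e)$, so $b,e$ are on the same side and $acd$ is a facet. If $\ell$ vanishes on $a,b,c$, then $\mu_d\ell(d)+\mu_e\ell(e)=0$, so $abc$ is not a facet; likewise $cde$ is not. So the facets are the six triples consisting of one of $a,b$ and two of $c,d,e$. In the running example $\frac12s+\frac12t=(0,1,1)=\frac13o+\frac13q+\frac13p$, which gives the six facets listed in Section 1.

*Bounded $h$.* Gift wrapping suffices. Let $ab$ be an edge of $\mathrm{conv}(P)$ with a known facet $abc$. Project along $ab$ to a plane, with $a,b$ going to the origin. A plane that meets $\mathrm{conv}(P)$ exactly in $ab$ shows that the images of $P\setminus\{a,b\}$ lie in an open half-plane with the origin on its boundary line. Ordering by angle is therefore a strict total order: with a fixed sign $\varsigma\in\{\pm1\}$,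
$$p\prec p'\iff \varsigma\cdot\mathrm{or}(a,b,p,p')>0 .$$
Since $abc$ is a facet, all other points lie on one side of its plane, so $c$ is the minimum or the maximum. We choose $\varsigma$ so that $c$ is the minimum (one test, or free if the inner side of $abc$ is known). Let $c'$ be the maximum; $c'\ne c$ since $n\ge4$. All $p\prec c'$ lie on one side of the plane $abc'$, so $abc'$ is the other facet at $ab$. This costs at most $n$ tests per edge. A first facet costs $O(n)$ tests (Section 4), so the whole hull costs $O(nh)$. For bounded $h$ this is $O(n)$, so the question is about growing $h$, where $O(nh)$ is far too much.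

## 3. Sampling at an unknown scale, and the loss of a factor two

Suppose first that $h$ were given. A sensible plan: take a random sample of $r$ points, $r$ slightly larger than $h$ (by a power of $\lg h$), compute its hull, and find for every input point which facets of the sample hull it sees. If locating one point among the $O(r)$ facets costs $\lg r+o(\lg r)$ tests, this is $n\lg h+o(n\lg h)$ in all. Then each facet is seen by only about $\frac nr\lg r$ points. If one wrapping step needs to look at only a few facets' lists, $3h$ wraps cost about $h\cdot\frac nr\lg r$, which is lower order.

But $h$ is not given. The natural repair is to try sample sizes $r_i=2^{\lambda_i}$ for an increasing sequence $\lambda_1<\lambda_2<\cdots$, starting afresh each time. Suppose round $i$ costs $n\lambda_i$ and succeeds only if $h\le r_i$. If $h=r_{k-1}+1$, rounds $k-1$ and $k$ alone cost $n(\lambda_{k-1}+\lambda_k)>2n\lambda_{k-1}$, and $\lg h=\lambda_{k-1}+o(1)$ as $k\to\infty$. So for infinitely many $h$ the cost is at least $(2-o(1))\,n\lg h$, whatever the sequence. Locating each point from scratch in each round cannot give the constant $1$.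

The way past this is to refine locations. In round $i$ a point should pay only about $D_{i-1}=\lambda_i-\lambda_{i-1}$ tests, using what it learned in round $i-1$; then the costs telescope. This needs two things: a search that costs $\lg|L|+O(\sqrt{\lg|L|}+1)$ tests when the answer is known to lie in a list $L$ of facets (Sections 7 and 8), and a short list $L$ obtained free of charge from the previous location (Section 9).

We will use $\lambda_i=i^3$. To see why, try $\lambda_i=i^c$ with $c>1$. The increments are of order $i^{c-1}$. The overshoot in the last round is of order $k^{c-1}$, and the search errors $\sqrt{D_i}$ add up to order $k^{(c+1)/2}$, where $k^c\approx\lg h$. As powers of $\lg h$ these are $1-\frac1c$ and $\frac12+\frac1{2c}$. The first increases and the second decreases in $c$; they agree at $c=3$, with value $\frac23$.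

## 4. A hull edge and the projection from its endpoint

**Step 1: find a hull edge with $O(n)$ tests.** The purpose is a vantage point that turns location on a hull into a planar problem. Let $o$ be the lexicographic minimum of $P$ with respect to $(z,y,x)$; it is a vertex of $\mathrm{conv}(P)$. Write $\Delta$ for differences to $o$.

If some $p\ne o$ has $\Delta z=\Delta y=0$, it is unique, since no three points are collinear. Minimizing $z$, and then $y$ among the minimizers, yields the face $op$; put $q=p$. Otherwise every $p\neq o$ has $\Delta z\ge0$, and $\Delta y>0$ if $\Delta z=0$, so the angle of $(\Delta y,\Delta z)$ lies in $[0,\pi)$. Let $q$ be a point of smallest angle, found by the tests $\operatorname{sgn}(\Delta y_p\Delta z_{p'}-\Delta y_{p'}\Delta z_p)$, ties broken arbitrarily. The plane through $o,q$ and the $x$-direction supports $\mathrm{conv}(P)$ and contains at most three points of $P$. The face in it is a segment or a nondegenerate triangle with $o,q$ among its vertices. In both cases $oq$ is an edge of $\mathrm{conv}(P)$.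

**Step 2: coordinates adapted to $oq$.** These serve only the analysis; the algorithm never computes them. Take $o$ as origin for linear functionals. As $o$ is a vertex, there is $\beta$ with $\beta>0$ on $P\setminus\{o\}$. As $oq$ is an edge, there is $g\ge0$ on $P$ vanishing on $P$ only at $o,q$. Choose $\gamma$ with $\gamma(q)=0$, independent of $g$. Then $(\gamma,\beta,g)$ is a basis: evaluating a linear relation at $q$ kills the coefficient of $\beta$, because $\beta(q)>0=g(q)=\gamma(q)$. Choose the sign of $\gamma$ so that the coordinate change has positive determinant. For points with $g>0$ put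
$$\pi(p)=(X(p),Y(p))=\Big(\frac{\gamma(p)}{g(p)},\frac{\beta(p)}{g(p)}\Big).$$
This map is constant on rays from $o$, separates different rays, and maps segments to segments.

*Example.* In the running example the lexicographic minimum is $o$, the point of smallest angle is $q$ (angle $0$), and $(\gamma,\beta,g)=(x,y,z)$ works. So $\pi(s)=(-2,1)$, $\pi(t)=(2,1)$, $\pi(p)=(0,\frac23)$.

**Step 3: planar tests are orientation tests.** In coordinates $(\gamma,\beta,g)$ we have $q=(0,\beta(q),0)$. Let $a,b,p\in P\setminus\{o,q\}$ be distinct. Expanding along the row of $q$, $\det(q-o,a-o,p-o)$ has the sign of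
$$-\beta(q)\big(\gamma(a)g(p)-\gamma(p)g(a)\big)=\beta(q)g(a)g(p)\big(X(p)-X(a)\big).$$
So $X(a)<X(p)$ is decided by one orientation test, and ties do not occur. Next, dividing rows by $g$, the planar orientation of $\pi(a),\pi(b),\pi(p)$ is $\operatorname{sgn}\det(a-o,b-o,p-o)\ne0$. If $X(a)<X(b)$, a positive sign means that $\pi(p)$ is above the line $\pi(a)\pi(b)$. Finally, if $X(a)<X(b)$, then $\det(a-o,b-o,q-o)=\det(q-o,a-o,b-o)>0$: the point $q$ lies on the side of the plane $oab$ that corresponds to "above the line $\pi(a)\pi(b)$".

**Step 4: a starting tetrahedron.** Let $s,t$ be the points of $P\setminus\{o,q\}$ with minimum and maximum $X$. By Step 3 all other points lie on one side of the plane $oqs$, and the same holds for $oqt$. So $oqs$ and $oqt$ are facets of $\mathrm{conv}(P)$. Put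
$$O=\{o,q,s,t\},\qquad V=P\setminus O,\qquad N=|V|=n-4 .$$
All $p\in V$ satisfy $X(s)<X(p)<X(t)$. The whole section costs $O(n)$ tests.

## 5. Conflicts, normal cones, and triples of facets

For $S\subseteq V$ let $H(S)=\mathrm{conv}(S\cup O)$, a simplicial 3-polytope; $oqs$ and $oqt$ are facets of every $H(S)$.

**Definition (candidate, conflict).** A candidate is $f=(T,\text{side})$ with $T\subset P$, $|T|=3$, such that no point of $O$ is strictly on the chosen ("outer") side of the plane of $T$. Let $D(f)=T\setminus O$, let $N_f$ be a normal towards the outer side, and let $\mathrm{conf}(f)$ be the set of $p\in P$ strictly on the outer side; such $p$ conflicts with $f$. Then $\mathrm{conf}(f)\subseteq V$ is disjoint from $D(f)$, and the set of facets of $H(S)$ is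
$$F(S)=\{f:\ D(f)\subseteq S,\ \mathrm{conf}(f)\cap S=\emptyset\},\qquad |F(S)|\le 2(|S|+4)-4=2|S|+4.\tag{1}$$
Let $K_S(p)=\{f\in F(S): p\in\mathrm{conf}(f)\}$. Then $K_S(p)=\emptyset$ iff $p\in H(S)$, and $F(V)$ is the desired output.

*Example.* $H(\emptyset)$ is the tetrahedron $oqst$; the outer sides of $ost$ and $qst$ are $y<z$ and $y>1$. The point $p=(0,2,3)$ satisfies both inequalities and lies inside the planes of $oqs,oqt$. So $K_\emptyset(p)=\{ost,qst\}$.

When a facet is computed we record its outer side: some point of $O$ is not in $T$, it lies strictly on the inner side, and one orientation test finds that side. So the sign with $N_f=\pm(b-a)\times(c-a)$ is known.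

**Lemma 1.** $K_S(p)$ is connected in the dual graph of $H(S)$ (facets, joined if they share an edge).

*Proof.* The purpose is to list all of $K_S(p)$ once a single member is known. Pass to the polar polytope with respect to an interior point of $H(S)$. Facets of $H(S)$ become its vertices, adjacency becomes being joined by an edge, and $K_S(p)$ becomes the set of vertices with $\langle\cdot,p\rangle>1$. A vertex of a polytope that does not maximize a linear function has a neighbor with a larger value. So from each vertex of $K_S(p)$ an edge path with increasing $\langle\cdot,p\rangle$ leads to the face maximizing $\langle\cdot,p\rangle$. The graph of this face is connected, and all vertices on these paths and on this face have value $>1$. $\square$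

Consequently, from one element of $K_S(p)$ all of it is found with at most $3|K_S(p)|$ tests: whenever an element is found, test its three neighbors.

**Definition (triples at a vertex).** Let $v$ be a vertex of $H(S)$ with incident facets $g^1,\dots,g^m$ in cyclic order, $m\ge3$. Its normal cone, the set of $M$ for which $v$ maximizes $\langle M,\cdot\rangle$ on $H(S)$, is a pointed 3-dimensional cone with extreme rays spanned by $N_{g^1},\dots,N_{g^m}$ in this cyclic order. Triangulate its polygonal cross-section by the zigzag path $1,m,2,m-1,\dots$: the triangles are the triples of consecutive elements of the path. The corresponding triples of facets are the triples at $v$.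

*Example.* For $m=5$ the path is $1,5,2,4,3$, the triples are $\{1,5,2\},\{5,2,4\},\{2,4,3\}$, and the diagonals are $\{5,2\},\{2,4\}$.

The diagonals are the edges of the path other than its first and last edge. So each polygon vertex lies on at most two diagonals, and the diagonals form a sequence, each separating the earlier triangles from the later ones. Hence, for a nonzero $M$ in the normal cone, a triple whose cone contains $M$ is found by binary search over the diagonals with $O(\lg m)$ tests. At a diagonal $\{g,g'\}$ compare $\operatorname{sgn}\det(M,N_g,N_{g'})$ with $\operatorname{sgn}\det(N_{g''},N_g,N_{g'})$, where $g''$ is the third facet of an adjacent triple; if the first sign is $0$, $M$ lies on the cone of the diagonal and either side is correct. When $M$ is a normal of a plane through three input points, each of the three vectors is, up to a known sign, a cross product of differences of input points. So these are values of one fixed polynomial of degree $6$ in at most $9$ points.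

**Lemma 2.** Let $M\ne0$, let $v$ be a vertex of $H(S)$ maximizing $\langle M,\cdot\rangle$ on $H(S)$, and let $(g_1,g_2,g_3)$ be a triple at $v$ whose cone contains $M$. Let $x\in P$. (i) If $\langle M,x-v\rangle>0$, then $x$ conflicts with some $g_l$. (ii) If $\langle M,x-v\rangle\ge0$, then $x$ conflicts with, or is a vertex of, some $g_l$.

*Proof.* The lemma says that three facets suffice to catch everything beyond a supporting plane. Write $M=\sum\lambda_lN_{g_l}$ with $\lambda_l\ge0$. Then $\langle M,x-v\rangle=\sum\lambda_l\langle N_{g_l},x-v\rangle$, and $x$ conflicts with $g_l$ iff $\langle N_{g_l},x-v\rangle>0$, since $v$ is in the plane of $g_l$. In (i) some summand is positive. In (ii), if no summand is positive, all vanish; some $\lambda_l>0$ because $M\ne0$, so $x$ lies in the plane of that $g_l$ and is a vertex of $g_l$ by general position. $\square$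

**Definition (the graph $\Gamma(S)$).** Its vertices are the facets in $F(S)$, two of them joined if they occur in a common triple at some vertex of $H(S)$. For $K\subseteq F(S)$ let $N[K]$ be the closed neighborhood of $K$ in $\Gamma(S)$.

*Example.* For a tetrahedron each vertex has exactly one triple, and $\Gamma$ is the complete graph on four facets.

A facet has three dual neighbors, and at each of its three vertices it lies on at most two diagonals. So $\Gamma(S)$ has maximum degree at most $3+3\cdot2=9$, and $|N[K]|\le10|K|$.

## 6. Conflict lists of random samples

In this section $Y\subseteq V$, $|Y|=y$, and $R$ is a uniformly random $r$-subset of $Y$.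

**Lemma 3.** $E\sum_{p\in Y\setminus R}|K_R(p)|\le 80y$.

*Proof.* The aim is that, on average, a point sees $O(1)$ facets of a sample hull. Let $r<y$, let $p$ be random in $Y\setminus R$ and $R'=R\cup\{p\}$. Given $R'$, the point $p$ is uniform in $R'$. A facet $f\in K_R(p)$ has $D(f)\subseteq R'$ and $\mathrm{conf}(f)\cap R'=\{p\}$. Conversely, a candidate $f$ with $D(f)\subseteq R'$ and exactly one conflict in $R'$ belongs to $K_R(p)$ exactly when that conflict is $p$. So if $F_1(R')$ is the set of these candidates, $E|K_R(p)|=\frac1{r+1}E|F_1(R')|$.

To bound $|F_1(R')|$, keep each point of $R'$ independently with probability $\frac12$; let $Q$ be the result. A given $f\in F_1(R')$ lies in $F(Q)$ iff the at most three points of $D(f)$ are kept and the one conflict is not, which has probability at least $2^{-4}$. By (1), $E|F(Q)|\le(r+1)+4$. So $|F_1(R')|\le16(r+5)$ and $E|K_R(p)|\le16\frac{r+5}{r+1}\le80$. Sum over the $y-r$ points. $\square$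

**Lemma 4.** If $r\ge8$ and $w\ge0$, then $\Pr\big[\exists f\in F(R):|\mathrm{conf}(f)\cap Y|>w\big]\le2r^3e^{-w(r-3)/y}$.

*Proof.* The aim is that, with overwhelming probability, no facet has a long list. There are at most $2\binom4{3-j}\binom yj$ candidates with $D(f)\subseteq Y$, $|D(f)|=j$. Take one with $c>w$ conflicts in $Y$. Then $\Pr[D(f)\subseteq R]\le(r/y)^j$. Given $D(f)\subseteq R$, the other $r-j$ elements of $R$ are a random subset of $y-j$ points and must avoid the $c$ conflicts. As $c\le y-j$, we have $w<y-j$, and the probability of avoidance is at most $(1-\frac{w}{y-j})^{r-j}\le e^{-w(r-j)/(y-j)}\le e^{-w(r-3)/y}$. Summing over $j=0,1,2,3$ gives the factor $8+12r+4r^2+\frac{r^3}3\le2r^3$. The last inequality holds at $r=8$, where the left side is below $531$ and the right side is $1024$; and the left side divided by $r^3$ decreases in $r$. $\square$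

**Lemma 5 (incremental construction).** Let $v_1,\dots,v_y$ be a uniformly random order of $Y$, and $V_r=\{v_1,\dots,v_r\}$. If $F(V_{r_0})$ and the lists $\mathrm{conf}(f)\cap Y$, $f\in F(V_{r_0})$, are known, then $F(V_r)$ and the lists $\mathrm{conf}(f)\cap Y$, $f\in F(V_r)$, for all $r_0\le r\le y$ can be found with expected $O\big(y(1+\sum_{r_0<r\le y}\frac1r)\big)$ tests, and always $O(y^3+y)$ tests.

*Proof.* The lemma computes the hulls of small samples, and it is the fallback at the end. To insert $v_r$: the destroyed facets are those with $v_r$ in their list. The new facets are $f=abv_r$ for the horizon edges $ab$, those lying between a destroyed facet $g_1$ and a surviving facet $g_2$ of $H(V_{r-1})$. The plane of $f$ supports $H(V_{r-1})$ and meets it exactly in $ab$, so $N_f$ is in the normal cone of this edge: $N_f\in\mathrm{cone}(N_{g_1},N_{g_2})$. If $\langle N_f,x-a\rangle>0$, then $\langle N_{g_i},x-a\rangle>0$ for $i=1$ or $2$. Hence $\mathrm{conf}(f)\subseteq\mathrm{conf}(g_1)\cup\mathrm{conf}(g_2)$. With $w(f)=|\mathrm{conf}(f)\cap Y|$, the list of $f$ costs at most $w(g_1)+w(g_2)+O(1)$ tests. This is $O(y+1)$ for each of $O(r)$ new facets, which gives the worst-case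 bound.

For the expectation let $W_r=E\sum_{f\in F(V_r)}w(f)$. Counting pairs (facet, conflict), $W_r\le80y$ by Lemma 3. Given the set $V_r$, the point $v_r$ is uniform in it.

*Cost of $g_2$.* A fixed $f\in F(V_r)$ serves as $g_2$ only through an edge for which the apex of the neighboring facet in $F(V_r)$ is $v_r$. The expected number of such edges is at most $3/r$. So the expected $g_2$-cost at step $r$ is at most $3W_r/r$.

*New facets.* $f\in F(V_r)$ is new only if $v_r$ is a vertex of $f$, which has probability at most $3/r$. So $E\sum_{\text{new}}w\le3W_r/r$, and at most $3(2r+4)/r=O(1)$ new facets are expected.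

*Cost of $g_1$.* Each facet is destroyed at most once and has at most three horizon edges. So the total $g_1$-cost is at most $3\big(\sum_{f\in F(V_{r_0})}w(f)+\sum_{r>r_0}\sum_{\text{new}}w\big)$.

Summing, with $W_r\le80y$ everywhere, gives the claim. $\square$

For $r_0=0$ the initial lists cost $4y+O(1)$ tests, and the total is $O(y\lg y)$ for $y\ge2$.

## 7. Planar search with $\lg M+O(\sqrt{\lg M}+1)$ tests

**Lemma 6 (Gilbert and Moore, 1959).** For positive weights $w_0,\dots,w_\ell$ with sum $W$ there is a binary search tree with these leaves in this order in which leaf $j$ has depth at most $\lceil\lg(W/w_j)\rceil+1\le\lg(W/w_j)+2$.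

*Proof.* Partition $[0,1)$ into consecutive intervals $I_j$ of length $w_j/W$; let $\mu_j$ be the midpoint of $I_j$ and $k_j=\lceil\lg(W/w_j)\rceil+1$. The dyadic interval $J_j=[i2^{-k_j},(i+1)2^{-k_j})$ containing $\mu_j$ has length at most half of $|I_j|$, so $J_j\subseteq I_j$. The $J_j$ are disjoint dyadic intervals in the right order, hence leaves at depths $k_j$ of a binary tree, in order. Contract the nodes with one child. $\square$

**Lemma 7.** Let $\mathcal E$ be $M\ge1$ non-vertical segments, two of which meet at most in a common endpoint; distinct endpoints have distinct $X$. Assume the $X$-order of the endpoints and the vertical order of the segments within every slab between consecutive endpoints are known. For a query point with $X$ different from all endpoints and lying on no segment, the segments immediately above and below it (if they exist) can be found with $\lg M+O(\sqrt{\lg M}+1)$ tests, each comparing $X$ with an endpoint or deciding above/below a segment.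

*Proof.* The point is leading constant $1$. We alternate a search in $X$ that shrinks the problem by a factor $\tau$ with a weighted vertical search, and arrange that the tests spent on $X$ are paid for by the weights.

**Definition (box).** A box is an open $X$-interval together with a bottom and a top, each a segment spanning the interval or $\mp\infty$, such that no segment spans the interval strictly between bottom and top. Its weight $e$ is the number of pairs (segment, endpoint of it) with the endpoint inside the box.

*Example.* Take one segment. The whole plane is a box of weight $2$; the part of the plane left of the right endpoint is a box of weight $1$; over the $X$-range of the segment, the regions above and below it are boxes of weight $0$.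

At most $e$ segments meet the interior of a box. Indeed, over the open interval no segment meets the bottom or the top, because a meeting point would be a common endpoint, and those segments have no endpoint there. So a segment meeting the interior cannot span (it would lie strictly between bottom and top). Hence it has an endpoint with $X$ in the interval, and this endpoint is inside the box. All incidences are free to determine from the known orders. Start with the whole plane, $e=2M$.

*One step in a box with $e\ge1$.* Let $a=\lceil\sqrt{\lg 2M}\,\rceil\ge1$ and $\tau=2^a$. From left to right, place a vertical line through an endpoint whenever including that endpoint would push the weight of the current slab above $e/\tau$. Each open slab then has weight at most $e/\tau$. Each slab together with its right line has weight more than $e/\tau$, so there are fewer than $\tau$ lines. Find the slab of the query with $a$ tests. The $\ell\le e$ segments spanning the slab inside the box cut it into $\ell+1$ gaps, which are boxes, of weights $e_j$ with $\sum e_j\le e/\tau$. Search among the gaps with the tree of Lemma 6 for the weights $w_j=\tau e_j+1$, whose total is at most $e+e+1\le3e$. Gap $j$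 has depth at most $\lg(3e/w_j)+2$.

If $e_j=0$, no segment meets the interior of the gap, and its top and bottom are the answer. We stop, having spent at most $a+\lg(3e)+2$ in this step. If $e_j\ge1$, this step cost at most
$$a+\lg\frac{3e}{\tau e_j}+2\le\lg\frac e{e_j}+4,$$
and we continue in gap $j$, of weight $e_j\le e/\tau$.

Weights of visited boxes are at least $1$ and shrink by a factor $\tau$, so there are at most $\lg(2M)/a$ continuing steps. The terms $\lg(e/e_j)$ telescope together with the last $\lg e$. The total is at most $\lg(2M)+4\lg(2M)/a+a+4=\lg M+O(\sqrt{\lg M}+1)$. $\square$

*Example.* For $M=1$ we have $a=1$, $\tau=2$. The first line goes through the right endpoint, since both endpoints would give weight $2>1$. A query over the segment is found left of that line; the next step draws the line through the left endpoint, and the last test compares with the segment: three tests.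

## 8. Searching a hull inside a known list of facets

**Lemma 8.** Let $S\subseteq V$. After preprocessing of $S$ with $O((|S|+1)\lg(|S|+2))$ tests (given $F(S)$), the following holds for every $L\subseteq F(S)$ with $|L|=m\ge1$: for any $p\in V\setminus S$ with $K_S(p)\subseteq L$ one can decide whether $p\in H(S)$, and if not find an element of $K_S(p)$, with $\lg m+O(\sqrt{\lg m}+1)$ tests.

*Proof.* The lemma turns location with respect to a hull into the planar search of Lemma 7. The preprocessing does not depend on $L$, so $L$ may be a different list for each $p$.

**Step 1: a planar subdivision.** Let $\mathcal E$ be the set of segments $\pi(a)\pi(b)$ for edges $ab$ of $H(S)$ with $a,b\notin\{o,q\}$, and let $\mathcal E_L$ be those coming from edges of facets in $L$; $|\mathcal E_L|\le3m$. An edge $ab$ with $a,b\ne o$ lies in two facets, at most one of which contains $o$. A point $x$ of a facet $f\not\ni o$ is where the ray $ox$ leaves $H(S)$, because $o$ is strictly on the inner side of $f$. So radial projection from $o$ is injective on the union of the facets not containing $o$. Hence segments of $\mathcal E$ meet only in common endpoints, and none meets the image under $\pi$ of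 the relative interior of a facet $f\not\ni o$.

**Step 2: preprocessing, to learn the slab orders.** Sort the endpoints by $X$ and sweep. At an endpoint $v$ remove the segments ending at $v$ from the vertical order, locate $v$ among the remaining ones by binary search (tests $\mathrm{or}(o,a,b,v)$), and insert there the segments $\pi(v)\pi(a)$ starting at $v$, sorted by slope (tests $\mathrm{or}(o,v,a,b)$). Since $|\mathcal E|=O(|S|+1)$, the bound follows. All slab orders of $\mathcal E$ are now known; those of $\mathcal E_L$ follow by deletion, free of charge.

**Step 3: the query.** If $\mathcal E_L=\emptyset$, report $p\in H(S)$. Otherwise find the segments of $\mathcal E_L$ immediately above and below $\pi(p)$ by Lemma 7, with tests $\mathrm{or}(o,q,a,p)$ and $\mathrm{or}(o,a,b,p)$, which are never $0$. Test $p$ against the at most four facets of $F(S)$ containing the corresponding edges. If one conflicts with $p$, report it; otherwise report $p\in H(S)$. The cost is $\lg(3m)+O(\sqrt{\lg(3m)}+1)$, as claimed.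

**Step 4: correctness.** If $p\in H(S)$, no facet conflicts with $p$ and the answer is right. So let $p\notin H(S)$; we show that $\mathcal E_L\ne\emptyset$ and that one of the tested facets conflicts with $p$. Let $C$ be the cone with apex $o$ spanned by $H(S)$; its bounding planes are those of the facets containing $o$.

*Case $p\notin C$.* Then $p$ conflicts with a facet containing $o$, and not with $oqs$ or $oqt$, which are facets of $\mathrm{conv}(P)$. These two are the only facets at the edge $oq$. Consider a plane $oab$ with $a,b\in(S\cup O)\setminus\{o,q\}$. By Step 3 of Section 4, $q$ is on its "above" side. So $oab$ is a facet of $H(S)$ iff all other points of $\pi((S\cup O)\setminus\{o,q\})$ lie above the line $\pi(a)\pi(b)$, that is, iff $\pi(a)\pi(b)$ is a lower-hull edge of this planar set; its outer side is "below". Thus $\pi(p)$ is below the line of some lower-hull edge. The lower hull over $[X(s),X(t)]$ is the maximum of the lines of its edges, and $X(s)<X(p)<X(t)$, so $\pi(p)$ is below the lower hull. Let $\pi(a)\pi(b)$ be the lower-hull edge vertically above $\pi(p)$, unique because $X(p)$ differs from all endpoints. Then $p$ conflicts with $oab$, so $oab\in K_S(p)\subseteq L$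 and $\pi(a)\pi(b)\in\mathcal E_L$. It is the first segment above $\pi(p)$, because all of $\mathcal E$ lies on or above the lower hull. So $oab$ is tested.

*Case $p\in C$.* By general position $p$ is interior to $C$. Near $o$ the sets $C$ and $H(S)$ agree, so the ray $op$ enters the interior of $H(S)$ and leaves through a facet $f\not\ni o$. It leaves in the relative interior of $f$: if it met an edge $ab$, then $o,a,b,p$ would be coplanar. As $p\notin H(S)$ lies beyond the exit point, $p$ conflicts with $f$, and $f\in K_S(p)\subseteq L$.

If $q\notin f=abc$, then $\pi(p)$ is interior to the triangle $\pi(a)\pi(b)\pi(c)$, whose interior no segment meets and whose sides are in $\mathcal E_L$. So the first segment above $\pi(p)$ is a side of this triangle, and $f$ is tested.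

If $f=qab$, then $p-o=\lambda(q-o)+\mu(a-o)+\nu(b-o)$ with positive coefficients. So $g(p)=\mu g(a)+\nu g(b)$, and $\pi(p)$ is a point of the open segment $\pi(a)\pi(b)$ moved up by $\lambda\beta(q)/g(p)$. Letting the coefficients vary, the image of the relative interior of $f$ is the open vertical half-strip above $\pi(a)\pi(b)$, and it meets no segment. So the first segment below $\pi(p)$ is $\pi(a)\pi(b)\in\mathcal E_L$, and $f$ is tested. $\square$

*Example.* For $S=\emptyset$ the set $\mathcal E$ is the one segment $\pi(s)\pi(t)$ at height $1$ over $[-2,2]$. The point $p=(0,2,3)$ has $\pi(p)=(0,\frac23)$ below it: first case, with $ost$ reported (or $qst$, also at the edge $st$). The point $(1,3,2)$ has image $(\frac12,\frac32)$ above the segment; it lies in $C$, and its ray leaves the tetrahedron through $qst$ (the plane $y=1$) at $(\frac13,1,\frac23)$: second case with $f=qst$.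

## 9. From a sample to a larger sample

Let $S\subseteq S'\subseteq V$ and suppose $K_S(p)$ is known. Which facets of $H(S')$ can $p$ conflict with? A tempting guess is: those whose vertices in $S'$ conflict with, or are vertices of, facets in $K_S(p)$. This is false. Take $O$ as in the running example, $S=\emptyset$, $S'=\{a\}$ with $a=(\frac1{10},\frac9{10},1)$, and $p=(\frac15,\frac65,\frac{11}{10})$. Then $a$ conflicts with $ost$ ($y<z$) but not with $qst$ (it has $y<1$), while $p$ conflicts with $qst$ only ($y>1$ and $y>z$; also $|x|<2z$). The plane $sta$ is $z=1$, all of $O\cup\{a\}$ has $z\le1$, and $p$ has $z>1$. So $sta\in K_{S'}(p)$, although $a$ neither conflicts with nor is a vertex of the only facet in $K_S(p)$. (The six points are in general position. The images under $\pi$ have distinct $X$, and no three are collinear: $\pi(a)=(0.1,0.9)$ is below the line $\pi(s)\pi(t)$ and $\pi(p)=(\frac2{11},\frac{12}{11})$ is above it, so the slopes from $\pi(s)$, and likewise from $\pi(t)$, to these two points have opposite signs. This settles all quadruples containing $o$. The point set $\{q,s,t\}$ spans $y=1$, which contains neither $a$ nor $p$; $\{s,t,a\}$ spans $z=1$, not containing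 $p$; and $\det(s-q,a-q,p-q)=0.66$, $\det(t-q,a-q,p-q)=-0.58$.)

The repair is to enlarge $K_S(p)$ by its neighbors. If one took all facets sharing a vertex with a facet of $K_S(p)$, this could be a very large set. The graph $\Gamma(S)$, of degree at most $9$, is enough.

**Lemma 9.** Let $S\subseteq S'\subseteq V$, $p\in V$, $K=K_S(p)\ne\emptyset$. Put
$$A_p=\{a\in S': a\text{ conflicts with or is a vertex of some }g\in N[K]\},\qquad L_p=\{f\in F(S'):D(f)\subseteq A_p\}.$$
Then $K_{S'}(p)\subseteq L_p$ and $2\le|L_p|\le2|A_p|+4$. Moreover $|N[K]|\le10|K|$.

*Proof.* This produces the short list for Lemma 8. Let $f\in K_{S'}(p)$. Let $v$ be a vertex of $H(S)$ maximizing $\langle N_f,\cdot\rangle$ on $H(S)$, and let $(g_1,g_2,g_3)$ be a triple at $v$ whose cone contains $M=N_f$. For each vertex $a$ of $f$,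
$$\langle N_f,p\rangle>\langle N_f,a\rangle\ge\langle N_f,v\rangle,$$
since $v\in H(S')$. By Lemma 2(i), $p$ conflicts with some $g_l$, so $g_l\in K$, and therefore $g_1,g_2,g_3\in N[K]$. By Lemma 2(ii), each vertex $a$ of $f$ conflicts with, or is a vertex of, one of $g_1,g_2,g_3$; so each vertex of $f$ in $S'$ is in $A_p$. Thus $f\in L_p$. A facet $f\in L_p$ has $D(f)\subseteq A_p$ and no conflict in $A_p\subseteq S'$, so $L_p\subseteq F(A_p)$, and (1) gives the upper bound. The facets $oqs,oqt$ have $D=\emptyset$, so they are in $L_p$. The last bound was noted in Section 5. $\square$

## 10. Gift wrapping along a chain of samples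

Let $ab$ be an edge of $\mathrm{conv}(P)$ with a known facet $abc$, and let $\prec$ be the angular order of Section 2, with minimum $c$; we want its maximum $c'$. The purpose of this section is to find $c'$ while looking at few points. For $S\subseteq V$ with $|S|\ge8$ let $v_S$ be the $\prec$-maximum of $(S\cup O)\setminus\{a,b\}$.

**Lemma 10.** Given $F(S)$ and $v_S$, one can find with $O(\lg|S|)$ tests three facets $g_1,g_2,g_3\in F(S)$ such that for all $S'$ with $S\subseteq S'\subseteq V$
$$v_{S'}=\max\nolimits_\prec\Big(\big(\{v_S\}\cup(S'\cap\textstyle\bigcup_l\mathrm{conf}(g_l))\big)\setminus\{a,b\}\Big).\tag{2}$$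
So if the lists $S'\cap\mathrm{conf}(g_l)$ are known, $v_{S'}$ is found with at most $\sum_l|S'\cap\mathrm{conf}(g_l)|$ further tests. For $S'=V$ we have $v_{S'}=c'$.

*Proof.* We have $v_S\ne c$, because $(S\cup O)\setminus\{a,b\}$ has at least two elements and $c$ is the minimum of $\prec$; so $c\prec v_S$. Let $M$ be the normal of the plane $abv_S$ pointing away from $c$. Every point of $(S\cup O)\setminus\{a,b,v_S\}$ is $\prec v_S$, hence on the same side as $c$. So $v_S$ maximizes $\langle M,\cdot\rangle$ on $H(S)$. The plane contains only $a,b,v_S$ from $P$ and these are not collinear, so $v_S$ is a vertex of $H(S)$. By Section 5 a triple $(g_1,g_2,g_3)$ at $v_S$ whose cone contains $M$ is found with $O(\lg|S|)$ tests, on at most nine points each. Any $x\succ v_S$ lies on the side opposite to $c$, so $\langle M,x-v_S\rangle>0$, and $x$ conflicts with some $g_l$ by Lemma 2(i). This gives (2). For $S'=V$ the set $(V\cup O)\setminus\{a,b\}$ is $P\setminus\{a,b\}$. $\square$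

## 11. The algorithm

Choose a uniformly random permutation of $V$. Let $R^{(t)}$ be its first $2^t$ elements, and for $i\ge2$ put
$$\lambda_i=i^3,\quad r_i=2^{i^3},\quad R_i=R^{(i^3)},\quad D_i=\lambda_{i+1}-\lambda_i=3i^2+3i+1,\quad \beta_i=\lfloor r_i/\lambda_i^2\rfloor .$$
Let $K$ be the largest integer with $r_K\le n/\lg n$; for $n$ large, $K\ge2$ and $r_K\le N$. Write $K_i(p)=K_{R_i}(p)$.

**Preprocessing.** Its purpose is to know everything about the samples themselves. Do Section 4. Run Lemma 5 with $Y=R_K$ from $r_0=0$; this yields $F(S)$ and $\mathrm{conf}(f)\cap R_K$, $f\in F(S)$, for all prefixes $S$ of $R_K$. Do the preprocessing of Lemma 8 for $R_2,\dots,R_K$. The expected number of tests is $O(n)+O(r_K\lg r_K)+\sum_iO(r_i\lg r_i)=O(n)$, since the terms of the sum grow at least geometrically and $r_K\lg r_K\le n$.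

**The event $\mathrm{bad}_i$** ($2\le i\le K$) says that some list is too long. It holds if one of the following holds:

* some $g\in F(R_i)$ has $|\mathrm{conf}(g)\cap V|>40\frac N{r_i}\lambda_i$;
* $i<K$ and some $g\in F(R_i)$ has $|\mathrm{conf}(g)\cap R_{i+1}|>40\frac{r_{i+1}}{r_i}\lambda_i$;
* for some $3\le t<\lambda_i$ some $g\in F(R^{(t)})$ has $|\mathrm{conf}(g)\cap R^{(t+1)}|>80\lambda_i$.

The set $R_i$ is a uniformly random subset of $V$ and of $R_{i+1}$, and $R^{(t)}$ is one of $R^{(t+1)}$. Each condition has the form $w=40\frac yr\lambda_i$ of Lemma 4 with $8\le r\le r_i$, and $(r-3)/r\ge\frac58$. So each has probability at most $2r_i^3e^{-25\lambda_i}=2r_i^{3-25\lg e}\le2r_i^{-33}$, because $e^{-25\lambda_i}=2^{-25\lambda_i\lg e}$ and $25\lg e>36$. There are at most $\lambda_i+2$ conditions, so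
$$\Pr[\mathrm{bad}_i]\le r_i^{-20}.$$

**Level $i=2,3,\dots,K$, part (a): compute $K_i(p)$ for all $p\in V$.** If $p\in R_i$, or if $i\ge3$ and $K_{i-1}(p)=\emptyset$, then $p\in H(R_i)$ and $K_i(p)=\emptyset$, with no tests. For every other $p$ use Lemma 8 with $S=R_i$ to decide whether $p\in H(R_i)$, or to find one element of $K_i(p)$; in the latter case find all of $K_i(p)$ by Lemma 1 with at most $3|K_i(p)|$ tests. The list $L$ is

* $L=F(R_i)$ ("global search") if $i=2$ or $\mathrm{bad}_{i-1}$ holds;
* $L=L_p$ from Lemma 9 with $S=R_{i-1}$, $S'=R_i$ ("local search") otherwise.

The list $L_p$ is free: $K_{i-1}(p)$ is known from level $i-1$, and $F(R_{i-1})$, $F(R_i)$ and the lists $\mathrm{conf}(g)\cap R_i$, $g\in F(R_{i-1})$, from the preprocessing. After (a), $\mathrm{conf}(g)\cap V$ is known for all $g\in F(R_i)$, and so is whether $\mathrm{bad}_i$ holds.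

**Level $i$, part (b): wrapping, only if $\mathrm{bad}_i$ does not hold.** Starting from the facet $oqs$, explore $\mathrm{conv}(P)$ by gift wrapping over edges with only one known facet. Each wrap uses the chain $R^{(3)}\subset R^{(4)}\subset\dots\subset R^{(\lambda_i)}=R_i\subset V$: brute force on the at most $12$ points of $R^{(3)}\cup O$, then Lemma 10 for each step of the chain. Stop after $\beta_i$ wraps. If no edge with only one known facet is left, output the facets found and halt. Each wrap treats a new edge, so at most $3h-6$ wraps are needed. Hence:

*If $\beta_i\ge3h$ and $\mathrm{bad}_i$ fails, the algorithm halts at level $i$ (if it reaches it).*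

**Final stage, if not halted by level $K$.** Run Lemma 5 with $Y=V$, $r_0=r_K$ and the given permutation; the lists $\mathrm{conf}(g)\cap V$, $g\in F(R_K)$, are known from level $K$. Output $F(V)$.

**Correctness.** The sets $K_i(p)$ are right by Lemmas 1, 8 and 9. Every facet found in (b) is a facet of $\mathrm{conv}(P)$ by Lemma 10 and Section 2. When no edge has only one known facet, the set of known facets is closed under adjacency, hence complete, because the dual graph is connected. The final stage is right by Lemma 5. So the output is always correct, and only the cost is random. Every test is a coordinate comparison or the sign of one of three fixed polynomials: the $2\times2$ determinant of Section 4, the orientation, and the degree-6 polynomial of Section 5.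

## 12. Counting the expected tests

**Step 1: the cost of one level $i\ge3$, if reached.** We want $nD_{i-1}$ plus lower-order terms.

*Local searches* occur only if $\mathrm{bad}_{i-1}$ fails. Then each $g\in N[K_{i-1}(p)]$ has at most $40\cdot2^{D_{i-1}}\lambda_{i-1}$ conflicts in $R_i$, and three vertices. So
$$|A_p|\le10\,|K_{i-1}(p)|\,\big(40\cdot2^{D_{i-1}}\lambda_{i-1}+3\big),\qquad \lg|L_p|\le D_{i-1}+\lg|K_{i-1}(p)|+O(\lg i).$$
As $\sqrt{D_{i-1}}=O(i)$, and $\lg k$ and $\sqrt{\lg k}$ are at most $k$ for $k\ge1$, Lemma 8 costs at most $D_{i-1}+O(i)+O(|K_{i-1}(p)|)$.

*Global searches* occur only if $\mathrm{bad}_{i-1}$ holds; each costs $O(\lg|F(R_i)|+1)=O(i^3)$, in total $O(ni^3)$.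

*Finding all conflicts* costs $O\big(\sum_p|K_i(p)|\big)$. By Lemma 3 this has expectation $O(n)$; by (1) it is always $O(nr_i)$.

*Wrapping* occurs only if $\mathrm{bad}_i$ fails. In one wrap, each of the $O(\lambda_i)$ steps from $R^{(t)}$ to $R^{(t+1)}$ costs $O(t)$ for the triple and at most $3\cdot80\lambda_i$ for the lists, so $O(\lambda_i)$. The last step, from $R_i$ to $V$, costs $O(\lambda_i+\frac n{r_i}\lambda_i)$. In total $\beta_i\cdot O(\lambda_i^2+\frac n{r_i}\lambda_i)=O(r_i+n)=O(n)$.

So the cost of level $i\ge3$ is at most
$$n\big(D_{i-1}+O(i)\big)+O\Big(\sum_p\big(|K_{i-1}(p)|+|K_i(p)|\big)\Big)+\mathbf 1_{\mathrm{bad}_{i-1}}\cdot O(ni^3),\tag{3}$$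
and it is always $O(n(i^3+r_i))$, because every search costs $O(i^3)$ even in the worst case. Level 2 has expected cost $O(n)$, since $r_2$ is a constant.

**Step 2: the first $k$ levels.** Here the telescoping happens. We have $\sum_{i=3}^kD_{i-1}=k^3-8$, and $\sum_ii^3\Pr[\mathrm{bad}_{i-1}]\le\sum_ii^3r_{i-1}^{-20}=O(1)$, and the middle sum of (3) has expectation $O(n)$ per level. So for $2\le k\le K$ the expected cost of levels $2,\dots,k$ is at most
$$nk^3+O(nk^2);\tag{4}$$
if some of these levels are not reached, the cost is only smaller. It remains to bound $k$ in terms of $h$ and to dispose of the rest. Note that $\beta_i$ is nondecreasing for $i\ge2$: $\frac{r_{i+1}}{\lambda_{i+1}^2}\big/\frac{r_i}{\lambda_i^2}=2^{D_i}\big(\frac i{i+1}\big)^6>1$.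

**Step 3: some $i\in\{2,\dots,K\}$ has $\beta_i\ge3h$.** This is the case in which wrapping should succeed. Let $k$ be the smallest such $i$. For $i>k$ we have $\beta_{i-1}\ge3h$, so level $i$ is reached only if $\mathrm{bad}_{i-1}$ holds. Its cost is then $O(n(i^3+r_i))$, and $r_i\le r_{i-1}^{27/8}$ as $\big(\frac i{i-1}\big)^3\le\frac{27}8$ for $i\ge3$. So the levels beyond $k$ cost in expectation at most $\sum_{i>k}r_{i-1}^{-20}\cdot O(nr_{i-1}^4)=O(n)$.

The final stage is reached only if $\mathrm{bad}_K$ holds, and by Lemma 5 it always costs $O(n^3)$. Since $\big(\frac K{K+1}\big)^3\ge\frac8{27}$ and $r_{K+1}>n/\lg n$, we have $r_K\ge r_{K+1}^{8/27}>(n/\lg n)^{8/27}$. The expected cost of the final stage is $O\big(n^3(n/\lg n)^{-160/27}\big)=O(1)$, as $160/27>5$.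

With (4) and the preprocessing the total is $nk^3+O(nk^2)$. If $k=2$, this is $O(n)$, which is within the claim as $h\ge4$. If $k\ge3$, then $\beta_{k-1}<3h$, so $r_{k-1}<3h\lambda_{k-1}^2$ ($3h$ is an integer), that is,
$$(k-1)^3\le\lg h+6\lg(k-1)+O(1).$$
So $k=O(\lg^{1/3}h)$ and $k^3=(k-1)^3+O(k^2)\le\lg h+O(\lg^{2/3}h)$. The total is $n\lg h+O(n\lg^{2/3}h)$.

**Step 4: $\beta_K<3h$.** Now $h$ is so large that the final stage is affordable. As before, $K^3\le\lg h+6\lg K+O(1)$, so $K=O(\lg^{1/3}h)$, and by (4) with $k=K$ the levels cost $n\lg h+O(n\lg^{2/3}h)$ in expectation. The expected cost of the final stage is at most what it would be if the stage were always executed. The permutation is uniform, so by Lemma 5 this is $O\big(n(1+\sum_{r_K<r\le N}\frac1r)\big)=O(n(1+\lg(n/r_K)))$. From $n/\lg n<r_{K+1}$ we get $\lg(n/r_K)\le D_K+\lg\lg n$ and $\lg n\le(K+1)^3+\lg\lg n$. For $n$ large $\lg\lg n\le\frac12\lg n$, so $\lg n\le2(K+1)^3$ and $\lg\lg n=O(\lg K+1)$. Hence $\lg(n/r_K)=O(K^2)=O(\lg^{2/3}h)$, and the total is again $n\lg h+O(n\lg^{2/3}h)$. This proves Theorem 1, and the answer to the question is yes. $\blacksquare$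

## 13. The constant $1$ cannot be lowered

We prove Theorem 2. In this section $N=n-h$.

**Step 1: the inputs.** We hide $N$ points just inside randomly chosen facets of a fixed polytope, in such a way that every hidden point must be "located" by the algorithm. Let $k_0$ be the field generated over $\mathbb Q$ by the coefficients of $\Phi$; it is countable. Choose $w_1,\dots,w_h$ near a sphere, in strictly convex position, with all coordinates algebraically independent over $k_0$. This is possible: strictly convex position is an open condition, and each coordinate in turn has to avoid only countably many values. Their hull $Q$ is simplicial with $2h-4$ facets. Let $u$ be the centroid of the $w$'s, an interior point of $Q$, and $\mathbb K=k_0(w)$.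

For $j=1,\dots,N$ choose $\alpha_j,\beta_j>0$ with $\alpha_j+\beta_j<1$. For a facet $f=w_aw_bw_c$ with $a<b<c$ put $y_j^f=\alpha_jw_a+\beta_jw_b+(1-\alpha_j-\beta_j)w_c$. For a tuple $\varphi=(f_1,\dots,f_N)$ of facets and a permutation $\rho$ of $\{1,\dots,h\}$ the input consists of the $w$'s, placed in positions $1,\dots,h$ in the order given by $\rho$, and the points
$$p_j=y_j+\varepsilon_j(u-y_j),\qquad y_j=y_j^{f_j},$$
in positions $h+1,\dots,n$. All $\alpha_j,\beta_j,\varepsilon_j$ are chosen algebraically independent over $\mathbb K$. First all $\alpha_j,\beta_j$ are fixed. Then $|\varepsilon_1|,|\varepsilon_2|,\dots$ are chosen in this order, each sufficiently small given the previous ones, for all of the finitely many choices of $\varphi$, $\rho$, signs of the $\varepsilon$'s, and tests. What "sufficiently small" means is specified in Step 3.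

**Step 2: general position, two outcomes, and reflection.** Here we check that the inputs are legal. The map $(\alpha_j,\beta_j,\varepsilon_j)\mapsto p_j$ can be inverted by rational functions over $\mathbb K$: the line from $u$ through $p_j$ meets the plane of $f_j$ in $y_j$. So the coordinates of all $p_j$ are algebraically independent over $\mathbb K$, and the coordinates of all $n$ input points are algebraically independent over $k_0$. Hence the input is in general position. A test polynomial, as a polynomial in its distinct argument points, is either identically zero, with the one outcome $0$, or nonzero at the input; so every test has at most two possible outcomes.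

If all $\varepsilon_j>0$ (and small), all $p_j$ are interior to $Q$, the hull is $Q$, and there are $h$ hull vertices. Changing the sign of one $\varepsilon_j$, which we call reflecting $p_j$, moves $p_j$ outside $Q$ across $f_j$. Then $f_j$ is no longer a facet, so the correct output changes.

*Example.* The test $\mathrm{or}(w_1,w_2,w_3,p_1)$, where $w_1w_2w_3$ is a facet, changes its outcome under reflection of $p_1$ when $f_1=w_1w_2w_3$, and for no other $f_1$: for other $f_1$ the point $y_1$ is off this plane, and $\varepsilon_1$ is small. A test on two hidden points is subtler. Let $f_1=f_2=w_1w_2w_3$, and suppose the line $w_1w_2$ separates neither $y_1$ nor $y_2$ from $w_3$, as is the case. The outcome of $\mathrm{or}(w_1,w_2,p_1,p_2)$ changes when $p_1$ is reflected, because $|\varepsilon_2|$ is much smaller than $|\varepsilon_1|$. It does not change when $p_2$ is reflected.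

**Step 3: the sign of a test.** We make the effect of reflections explicit. Fix $\rho$ and $\varphi$, and let $Q_*$ be a test polynomial with the $w$'s substituted, regarded as a polynomial in $p_1,\dots,p_N$ over $\mathbb K$, not identically zero, of degree at most $d$. Put $G_N=Q_*$. For $k=N,N-1,\dots,1$ substitute $p_k=y_k+\varepsilon_k(u-y_k)$ into $G_k$, where $\varepsilon_k$ is an indeterminate and $p_1,\dots,p_{k-1}$ remain indeterminates, and let $G_{k-1}$ be the nonzero coefficient of the lowest power $\varepsilon_k^{m_k}$ that occurs.

By induction, $G_k$ is a nonzero polynomial in $p_1,\dots,p_k$ of degree at most $d$ over $\mathbb K_k:=\mathbb K(\alpha_l,\beta_l:l>k)$. Indeed, the three coordinates of $y_k+\varepsilon_k(u-y_k)$ are algebraically independent over $\mathbb K_k$, so the substitution does not annihilate a nonzero polynomial, and $G_{k-1}$ exists. Moreover $G_k$ depends only on $Q_*$, on $\rho$ (through the substituted $w$'s), and on $f_l,\alpha_l,\beta_l$ for $l>k$.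

The actual points $p_1,\dots,p_{k-1}$ have coordinates algebraically independent over $\mathbb K_{k-1}$, so $G_{k-1}(p_1,\dots,p_{k-1})\ne0$. Hence for all sufficiently small $|\varepsilon_k|$, depending on $\varepsilon_1,\dots,\varepsilon_{k-1}$ and on the $\alpha$'s and $\beta$'s, $G_k(p_1,\dots,p_k)$ has the sign of $\varepsilon_k^{m_k}G_{k-1}(p_1,\dots,p_{k-1})$. This is the smallness required in Step 1. Consequently, for all choices of signs of the $\varepsilon$'s,
$$\operatorname{sgn}Q_*(p_1,\dots,p_N)=\operatorname{sgn}(G_0)\cdot\prod_{k=1}^N(\operatorname{sgn}\varepsilon_k)^{m_k}.\tag{5}$$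
The exponents $m_k$ and the number $G_0$ do not depend on the signs of the $\varepsilon$'s. So reflecting $p_j$ changes the outcome of the test iff $m_j$ is odd.

**Step 4: few tuples share a leaf.**

**Lemma 11.** Let $N\ge1$ and fix $\rho$. In a deterministic algorithm (decision tree), at most $(dbt/N)^N$ tuples $\varphi$ lead, with all $\varepsilon_j>0$, to the same leaf of depth $t$.

*Proof.* Let $\varphi$ lead to the leaf. For each $j$, reflecting $p_j$ changes the correct output, so the reflected input leaves the path at some test, whose outcome therefore changes under the reflection. This test $Q_j$ involves $p_j$. Let $d_j$ be the number of tests on the path that involve $p_j$. Each test involves at most $b$ points, so $\sum_jd_j\le bt$. The number of possible functions $j\mapsto Q_j$ is at most $\prod_jd_j\le(bt/N)^N$, by the inequality of arithmetic and geometric means.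

Fix such a function. We claim that, given $f_k$ for all $k>j$, there are at most $d$ possibilities for $f_j$. Apply Step 3 to $Q_j$, which is not identically zero since its outcome changes. The polynomial $G=G_j$ in $p_1,\dots,p_j$ is determined by the fixed data and by $f_k$, $k>j$; it does not depend on $f_j$. Since the outcome of $Q_j$ changes when $p_j$ is reflected, $m_j$ is odd, so $m_j\ge1$. Thus the substitution $p_j=y_j+\varepsilon_j(u-y_j)$ leaves no term of degree $0$ in $\varepsilon_j$: $G(p_1,\dots,p_{j-1},y_j)\equiv0$ as a polynomial in $p_1,\dots,p_{j-1}$. So each coefficient of $G$ with respect to the monomials in $p_1,\dots,p_{j-1}$ is a polynomial in $p_j$ over $\mathbb K_j$ that vanishes at $y_j=\alpha_jw_a+\beta_jw_b+(1-\alpha_j-\beta_j)w_c$. As $\alpha_j,\beta_j$ are algebraically independent over $\mathbb K_j$, it vanishes on the whole plane of $f_j$. Hence the linear equation of the plane of $f_j$, in the coordinates of $p_j$, divides $G$. Distinct facets have distinct planes, whose equations are pairwise coprime, and $\deg G\le d$. So at most $d$ facets are possible.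

Choosing $f_N,f_{N-1},\dots,f_1$ in turn gives at most $d^N$ tuples for each function $j\mapsto Q_j$, hence at most $(dbt/N)^N$ in all. $\square$

**Step 5: counting by entropy.** Let $\rho,\varphi$ be independent and uniform, all $\varepsilon_j>0$. Let $T$ be the average depth of the reached leaf $\ell$ in a deterministic tree. Every node has at most two outcomes, so the paths form a binary prefix code, and the entropy satisfies $H(\ell)\le T$.

The output at $\ell$ is the facet set on labels $1,\dots,h$. Two permutations compatible with it differ by an automorphism of the facet complex of $Q$. Such an automorphism is determined by the image of one facet with ordered vertices, since the images of the neighboring facets, and so of all facets, are then forced. So at most $6(2h-4)\le12h$ permutations are compatible with a leaf, and $H(\rho\mid\ell)\le\lg(12h)$. By Lemma 11 and Jensen's inequality for the concave function $t\mapsto N\lg(dbt/N)$, $H(\varphi\mid\rho,\ell)\le N\lg\frac{dbT}N$. As $\ell$ is a function of $(\rho,\varphi)$,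
$$\lg h!+N\lg(2h-4)=H(\rho,\varphi)\le T+\lg(12h)+N\lg\frac{dbT}N,\tag{6}$$
with the last term absent if $N=0$.

If $T\ge2n\lg h$, the desired bound on $T$ holds. Otherwise
$$N\lg\frac{dbT}N\le n\lg\big(2\max(1,db)\lg h\big)+N\lg\frac nN=O_{b,d}(n\lg\lg h),$$
because $N\lg\frac nN\le n$, and $\lg\lg h\ge1$ as $h\ge4$. Also $\lg(12h)=O(h)=O(n)$. With $2h-4\ge h$ and $\lg h!\ge h\lg h-1.5h$, (6) gives
$$T\ge h\lg h+(n-h)\lg h-O_{b,d}(n\lg\lg h)=n\lg h-O_{b,d}(n\lg\lg h).$$

**Step 6: randomized algorithms.** A randomized algorithm is a distribution over deterministic ones, each of which satisfies this bound for its average cost over $(\rho,\varphi)$. So the expected cost, averaged over $(\rho,\varphi)$, satisfies it, and some input $(\rho,\varphi)$ has at least this expected cost. It is in general position and has $n$ points and $h$ hull vertices. This proves Theorem 2. $\blacksquare$
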